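# Gluing approximate solutions modulo an ideal: $H^n(A,\mathcal K(H))=0$ for $n\ge 2$

## 1. Glued sums $\sum_k u_kx_ku_k$ along a partition in an ideal

Let $M\subseteq\mathcal B(L)$ be a von Neumann algebra and $J\subseteq M$ a norm-closed two-sided ideal. The case to keep in mind is $M=\mathcal B(H)$, $J=\mathcal K(H)$.

**Definition 1.** A *partition in $J$* is a sequence $(u_k)_{k\ge1}$ of positive elements of $J$ with $\sum_{k\le m}u_k^2\le 1$ for every $m$. The increasing bounded sequence $\sum_{k\le m}u_k^2$ has a strong limit $p\in M$, $0\le p\le 1$, called the *sum* of the partition. For a bounded sequence $x=(x_k)$ in $M$ put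
$$\Gamma(x)=\sum_{k}u_kx_ku_k\qquad\text{(strong sum)}.\tag{1.1}$$

That the sum exists is part (a) of the following lemma. Parts (b)–(e) say how $\Gamma$ behaves modulo $J$. We write $y\equiv y'$ for $y-y'\in J$, and $[s,t]=st-ts$.

**Lemma 1.** Let $(u_k)$ be a partition in $J$ with sum $p$, and let $x=(x_k)$ be a bounded sequence in $M$.

(a) The series (1.1) converges strongly in $M$, and $\big\|\sum_{k\ge N}u_kx_ku_k\big\|\le\sup_{k\ge N}\|x_k\|$ for every $N$.

(b) If $\|x_k\|\to0$, then $\Gamma(x)\in J$.

(c) If $\sum_k\|u_kx_k\|<\infty$, then $\Gamma(x)\in J$.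

(d) If $t\in M$ and $\sum_k\|[t,u_k]\|<\infty$, then $t\,\Gamma(x)\equiv\Gamma\big((tx_k)_k\big)$ and $\Gamma(x)\,t\equiv\Gamma\big((x_kt)_k\big)$.

(e) If $t\in M$ and $\sum_k\|[t,u_k]\|<\infty$, then the constant sequence satisfies $\Gamma\big((t)_k\big)\equiv p\,t$.

**Proof.** (a) Let $\|x_k\|\le R$ for $N\le k\le N'$ and $\xi,\eta\in L$. By Cauchy–Schwarz,
$$\Big|\Big\langle\sum_{k=N}^{N'}u_kx_ku_k\xi,\eta\Big\rangle\Big|\le\sum_{k=N}^{N'}\|x_k\|\,\|u_k\xi\|\,\|u_k\eta\|\le R\Big(\sum_{k=N}^{N'}\|u_k\xi\|^2\Big)^{1/2}\Big(\sum_{k=N}^{N'}\|u_k\eta\|^2\Big)^{1/2}.$$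
Since $\sum_k\|u_k\eta\|^2=\sum_k\langle u_k^2\eta,\eta\rangle\le\|\eta\|^2$, taking the supremum over $\|\eta\|\le1$ gives
$$\Big\|\sum_{k=N}^{N'}u_kx_ku_k\xi\Big\|\le R\Big(\sum_{k=N}^{N'}\|u_k\xi\|^2\Big)^{1/2}\le R\|\xi\|.$$
The middle quantity tends to $0$ as $N,N'\to\infty$, so the partial sums are strongly Cauchy. Their limit is in $M$ because $M$ is strongly closed. The outer bound, with $R=\sup_{k\ge N}\|x_k\|$ and $N'\to\infty$, is the norm estimate.

(b) Each term $u_kx_ku_k$ lies in $J$. By (a), applied to the sequence cut off after $N'$, the block from $N$ to $N'$ has norm at most $\sup_{k\ge N}\|x_k\|\to0$. So the series converges in norm, and $J$ is closed.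

(c) Here $\|u_kx_ku_k\|\le\|u_kx_k\|$ because $\|u_k\|\le1$. The series is absolutely convergent with terms in $J$.

(d) Multiplication by $t$, on either side, is strongly continuous, so it may be carried inside the sum. Now
$$t\,u_kx_ku_k=u_k\,tx_k\,u_k+[t,u_k]x_ku_k,\qquad u_kx_ku_k\,t=u_k\,x_kt\,u_k+u_kx_k[u_k,t].$$
The terms $[t,u_k]x_ku_k$ and $u_kx_k[u_k,t]$ lie in $J$ and have summable norms, so their sums lie in $J$.

(e) Write $u_ktu_k=u_k^2t+u_k[t,u_k]$. The strong sum of the first terms is $pt$, and the second terms lie in $J$ and have summable norms. $\square$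

**What $\Gamma$ is for.** Suppose we want to solve an equation modulo $J$, say $[t,z]\equiv y$, and we only have bounded approximate solutions
$$[t,z_k]=y-y_k+r_k,\qquad y_k\in J,\quad\|r_k\|\to0.$$
A quotient such as $\mathcal B(H)/\mathcal K(H)$ offers no weak compactness with which to take a limit of the classes of $z_k$. But suppose we can find a partition in $J$ that almost commutes with $t$ and $y$ (summable commutators), avoids the errors $y_k$ (that is, $\sum_k\|u_ky_k\|<\infty$), and satisfies $py=y$. Then Lemma 1 gives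
$$[t,\Gamma(z)]\equiv\Gamma\big(([t,z_k])_k\big)=\Gamma\big((y)_k\big)-\Gamma\big((y_k)_k\big)+\Gamma\big((r_k)_k\big)\equiv py=y,$$
an exact solution modulo $J$. In these notes the equation will be a coboundary equation.

**Example 1.** Let $S$ be the unilateral shift on $\ell^2(\mathbb N)$ with basis $(e_i)_{i\ge1}$, so $Se_i=e_{i+1}$, and let $J=\mathcal K(\ell^2)$. For $m\ge1$ let $\varphi_m(i)=\min\{1,\max\{0,2-i/m\}\}$. This equals $1$ for $i\le m$, descends linearly to $0$ at $i=2m$, and increases with $m$. A diagonal operator satisfies $[\operatorname{diag}(\psi),S]e_i=(\psi(i+1)-\psi(i))e_{i+1}$, so $\|[\operatorname{diag}(\varphi_m),S]\|\le1/m$. Put $m_k=16^k$, $\varphi_{m_0}:=0$, and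
$$u_k=\operatorname{diag}\big((\varphi_{m_k}-\varphi_{m_{k-1}})^{1/2}\big).$$
These are positive, of finite rank, and $\sum_{k\le m}u_k^2=\operatorname{diag}(\varphi_{m_m})\le1$, so $p=1$. Since $|\sqrt s-\sqrt t|\le\sqrt{|s-t|}$, for $k\ge2$ we have $\|[u_k,S]\|\le(1/m_k+1/m_{k-1})^{1/2}\le\sqrt2\cdot4^{1-k}$, which is summable.

Take $x_k=\lambda_k1$ with $\lambda_k$ alternately $0$ and $1$. By (d), $\Gamma(x)=\sum_k\lambda_ku_k^2$ commutes with $S$ modulo $\mathcal K(\ell^2)$. It is not a scalar modulo compacts, because $\Gamma(x)e_i=\lambda_ke_i$ for $2m_{k-1}\le i\le m_k$. So $\Gamma(x)$ is not a limit of the $x_k$: modulo $J$ it remembers the whole sequence.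

The gradual slope matters. Replace $u_k$ by the projection onto the span of $e_i$, $m_{k-1}<i\le m_k$ (with $m_0:=0$). Then $[\Gamma(x),S]$ sends $e_{m_k}$ to $(\lambda_{k+1}-\lambda_k)e_{m_k+1}=\pm e_{m_k+1}$ for all $k$, and this commutator is not compact.

## 2. Bounded cohomology with coefficients in $\mathcal K(H)$

Let $A$ be a Banach algebra and $V$ a Banach $A$-bimodule. Put $C^0(A,V)=V$, and for $n\ge1$ let $C^n(A,V)$ be the space of bounded $n$-linear maps $A^n\to V$. The coboundary $\delta:C^n(A,V)\to C^{n+1}(A,V)$ is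
$$(\delta f)(a_1,\dots,a_{n+1})=a_1f(a_2,\dots,a_{n+1})+\sum_{i=1}^n(-1)^if(a_1,\dots,a_ia_{i+1},\dots,a_{n+1})+(-1)^{n+1}f(a_1,\dots,a_n)a_{n+1},$$
$\delta\delta=0$, and $H^n(A,V)=\ker\delta^n/\operatorname{im}\delta^{n-1}$. In low degrees:
- $v\in V$: $(\delta v)(a)=av-va$.
- $f\in C^1$: $(\delta f)(a,b)=af(b)-f(ab)+f(a)b$. So $\delta f=0$ means that $f$ is a derivation, and $H^1$ is derivations modulo inner ones.

If $A\subseteq\mathcal B(H)$ is a $C^*$-subalgebra, $\mathcal K(H)$ is an $A$-bimodule under operator multiplication. A result of B. E. Johnson says $H^n(\mathcal K(H),\mathcal K(H))=0$ for $n\ge2$. The paper "Lifting Problems And The Cohomology Of $C^*$-Algebras" is the source of the conjecture that this persists for every separable nuclear $A\subseteq\mathcal B(H)$. In plain words: if a multilinear map of at least two variables with compact values satisfies the cocycle identity, is it the coboundary of a map that again has compact values? The answer is yes. In Theorems A and C, $H$ is a separable infinite-dimensional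 Hilbert space.

**Theorem A.** If $A\subseteq\mathcal B(H)$ is a separable nuclear $C^*$-algebra, then $H^n(A,\mathcal K(H))=0$ for all $n\ge2$.

**Theorem B.** Let $M$ be a von Neumann algebra and $J\subseteq M$ a norm-closed two-sided ideal. Let $A$ be a separable amenable Banach algebra and $\theta:A\to M$ a bounded homomorphism, and regard $J$ as an $A$-bimodule via $a\cdot x\cdot b=\theta(a)x\theta(b)$. Then $H^n(A,J)=0$ for all $n\ge2$.

**Theorem C.** Let $A\subseteq\mathcal B(H)$ be a separable $C^*$-algebra, with $H$ separable and infinite-dimensional. Then $H^1(A,\mathcal K(H))=0$ if and only if $\dim A<\infty$.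

Consequently, for separable nuclear $A\subseteq\mathcal B(H)$: if $\dim A<\infty$, then $H^n(A,\mathcal K(H))=0$ for all $n\ge1$ (the positive-degree vanishing is proved in Section 8); if $\dim A=\infty$, then among the degrees $n\ge1$ it vanishes exactly for $n\ge2$.

A $C^*$-algebra $A$ is *nuclear* if for every $C^*$-algebra $B$ the algebraic tensor product $A\odot B$ has only one $C^*$-norm; commutative $C^*$-algebras, matrix algebras and $\mathcal K(H)$ are examples. A Banach algebra $A$ is *amenable* if every bounded derivation from $A$ into the dual of a Banach $A$-bimodule is inner. Nuclear $C^*$-algebras are amenable (Haagerup, *Invent. Math.* 74 (1983)), so Theorem A is Theorem B for $M=\mathcal B(H)$, $J=\mathcal K(H)$, $\theta$ the inclusion. We use the following facts.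

1. (Johnson, *Amer. J. Math.* 94 (1972)) An amenable Banach algebra has a *bounded approximate diagonal*: a bounded net $(d_\alpha)$ in the projective tensor product $A\hat\otimes A$ with $\|ad_\alpha-d_\alpha a\|\to0$ and $\|m(d_\alpha)a-a\|\to0$ for all $a\in A$. Here $m(b\otimes c)=bc$, $a(b\otimes c)=ab\otimes c$ and $(b\otimes c)a=b\otimes ca$.
2. (Johnson, *Mem. AMS* 127 (1972)) The unitization $A^\#=A\oplus\mathbb C$ of an amenable Banach algebra is amenable.
3. (Arveson, *Duke Math. J.* 44 (1977)) If $I$ is a closed two-sided ideal in a separable $C^*$-algebra $D$, then $I$ has an increasing sequential approximate unit $(w_i)$, $0\le w_i\le1$, with $\|[w_i,x]\|\to0$ for all $x\in D$. Such a $(w_i)$ is called *quasi-central*.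
4. (Voiculescu, *Rev. Roumaine Math. Pures Appl.* 21 (1976)) A separable $C^*$-subalgebra of the Calkin algebra of a separable infinite-dimensional Hilbert space, containing the unit, equals its double commutant in the Calkin algebra. (Used only for Theorem C.)

**Example 2 (approximate diagonals).** In $M_r(\mathbb C)$ with matrix units $e_{ij}$, the element $d=\frac1r\sum_{i,j}e_{ij}\otimes e_{ji}$ is an exact diagonal. Indeed $e_{kl}d$ and $de_{kl}$ both equal $\frac1r\sum_je_{kj}\otimes e_{jl}$, and $m(d)=\frac1r\sum_{i,j}e_{ii}=1$.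

In $c_0$, with $p_i$ the $i$-th coordinate sequence, put $d_k=\sum_{i\le k}p_i\otimes p_i$. Then $ad_k=d_ka$ because $ap_i$ is a multiple of $p_i$, and $m(d_k)=\sum_{i\le k}p_i$ is an approximate unit. The norms are bounded by $1$, since $d_k$ is the average over signs $\varepsilon\in\{\pm1\}^k$ of $\big(\sum_i\varepsilon_ip_i\big)\otimes\big(\sum_j\varepsilon_jp_j\big)$ and each factor has norm $1$.

**Example 3 (a quasi-central approximate unit).** In Example 1, let $w_m=\operatorname{diag}(\varphi_m)$, and let $D$ be the $C^*$-algebra generated by $S$ and $I=\mathcal K(\ell^2)$. The $w_m$ increase strongly to $1$, so $w_mx\to x$ and $xw_m\to x$ in norm for compact $x$, hence $[w_m,x]\to0$. Also $\|[w_m,S]\|=\|[w_m,S^*]\|\le1/m$. The set of $x$ with $\|[w_m,x]\|\to0$ is a norm-closed $*$-algebra, so it contains $D$.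

## 3. Passing to a unit

**Purpose.** We reduce Theorem B to unital $A$ and $\theta$, so that approximate diagonals satisfy $\|m(d)-1\|\to0$.

Let $V$ be an $A$-bimodule, $n\ge1$, $f\in C^n(A,V)$ and $\delta f=0$. Let $A^\#=A\oplus\mathbb C1$ act on $V$ with $1$ acting as the identity, and put
$$\tilde f(a_1+\lambda_1,\dots,a_n+\lambda_n)=f(a_1,\dots,a_n).$$
This vanishes as soon as one argument is $1$. We check $\delta\tilde f=0$. By multilinearity and $\delta f=0$, it suffices to evaluate $\delta\tilde f(x_1,\dots,x_{n+1})$ when some $x_i=1$.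

- If $1<i<n+1$, only the terms containing $x_{i-1}\cdot1$ and $1\cdot x_{i+1}$ avoid an argument equal to $1$. They carry the signs $(-1)^{i-1}$ and $(-1)^i$ and have equal values, so they cancel. (If they still contain another argument $1$, both are $0$.)
- If $i=1$, what survives is $1\cdot\tilde f(x_2,\dots,x_{n+1})-\tilde f(1x_2,x_3,\dots,x_{n+1})=0$.
- If $i=n+1$, what survives is $(-1)^n\tilde f(x_1,\dots,x_n1)+(-1)^{n+1}\tilde f(x_1,\dots,x_n)1=0$.

If $\tilde f=\delta g$ on $A^\#$, then restriction to $A$ gives $f=\delta(g|_A)$. Therefore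
$$H^n(A^\#,V)=0\ \Longrightarrow\ H^n(A,V)=0\qquad(n\ge1).\tag{3.1}$$
In Theorem B extend $\theta$ by $\theta(1)=1_M$. Then $A^\#$ is separable, amenable by fact 2, and $1$ acts on $J$ as the identity. So in proving Theorem B we may assume that $A$ and $\theta$ are unital.

## 4. Averaging a cochain against a diagonal

**Purpose.** We build an operator that lowers degree by one and inverts $\delta$ on cocycles, up to the failure of $d$ to be an exact diagonal.

Let $A$ be unital and $V$ a unital Banach $A$-bimodule. For $d=\sum_ib_i\otimes c_i\in A\hat\otimes A$ (with $\sum_i\|b_i\|\|c_i\|<\infty$) and $F\in C^m(A,V)$, $m\ge1$, put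
$$(s_dF)(a_1,\dots,a_{m-1})=\sum_ib_iF(c_i,a_1,\dots,a_{m-1}).$$
For fixed $a_1,\dots,a_{m-1}$ the map $(b,c)\mapsto bF(c,a_1,\dots,a_{m-1})$ is bounded and bilinear, so it factors through $A\hat\otimes A$. Hence $s_dF$ is well defined, and $\|s_dF\|\le\mathrm{const}\cdot\|d\|\|F\|$, the constant being a bound for the left action.

Expand $\delta F$ at $(c_i,a_1,\dots,a_m)$, multiply by $b_i$ and sum:
$$(s_d\delta F)(a_1,\dots,a_m)=m(d)F(a_1,\dots,a_m)-\sum_ib_iF(c_ia_1,a_2,\dots,a_m)-\sum_{j=1}^{m-1}(-1)^j(s_dF)(\dots,a_ja_{j+1},\dots)-(-1)^m(s_dF)(a_1,\dots,a_{m-1})a_m.$$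
The signs are shifted by one because $c_i$ occupies the first slot. On the other hand,
$$(\delta s_dF)(a_1,\dots,a_m)=\sum_ia_1b_iF(c_i,a_2,\dots,a_m)+\sum_{j=1}^{m-1}(-1)^j(s_dF)(\dots,a_ja_{j+1},\dots)+(-1)^m(s_dF)(a_1,\dots,a_{m-1})a_m.$$
Adding, the last two groups cancel, and we are left with
$$\big(\delta s_dF+s_d\delta F\big)(a_1,\dots,a_m)=m(d)F(a_1,\dots,a_m)+\Theta(a_1d-da_1),\tag{4.1}$$
where $\Theta:A\hat\otimes A\to V$, $\Theta(b\otimes c)=bF(c,a_2,\dots,a_m)$, is bounded and does not depend on $d$.

**Exact diagonals.** If $ad=da$ for all $a$ and $m(d)=1$, as in $M_r(\mathbb C)$, then (4.1) reads $\delta s_dF+s_d\delta F=F$. Every cocycle $F$ of degree $m\ge1$ is then $\delta(s_dF)$, with values of $s_dF$ in $V$.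

**Approximate diagonals.** Now let $A$ be also separable and amenable, with dense sequence $(a_j)$. From a bounded approximate diagonal choose a bounded sequence $(d_k)$ with
$$\|a_jd_k-d_ka_j\|<1/k\ \ (j\le k),\qquad\|m(d_k)-1\|<1/k.$$
For general $a\in A$ and any $j\le k$, $\|ad_k-d_ka\|\le2\|a-a_j\|\sup_k\|d_k\|+1/k$, so $\|ad_k-d_ka\|\to0$. Write $s_k=s_{d_k}$. Then (4.1) gives, for all $F\in C^m(A,V)$ with $m\ge1$,
$$\big(\delta s_kF+s_k\delta F\big)(a_1,\dots,a_m)\to F(a_1,\dots,a_m)\ \text{ in norm, for all }a_1,\dots,a_m\in A.\tag{4.2}$$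

## 5. The weak limit solves in $M$ and leaves $J$

The first thing to try is to put $h_k=s_kf$ for a cocycle $f$ and take a limit. Let us do this in the setting of Theorem B, with $A,\theta$ unital, $f\in C^n(A,J)$, $\delta f=0$, $n\ge1$.

**Step 1 (a solution in $M$).** The purpose is to write $f=\delta g$ with $g$ valued in $M$. The cochains $h_k=s_kf\in C^{n-1}(A,J)$ are uniformly bounded. By (4.2) and $\delta f=0$, $\delta h_k\to f$ pointwise in norm. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$ and put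
$$g(b)=\sigma\text{-weak-}\lim_{\mathcal U}h_k(b)\in M,\qquad b\in A^{n-1}.\tag{5.1}$$
The limit exists because balls of $M$ are $\sigma$-weakly compact. It is multilinear in $b$ and bounded by the common bound of the $h_k$, so $g\in C^{n-1}(A,M)$. Multiplication by a fixed element of $M$ is $\sigma$-weakly continuous, so each term of $\delta h_k$ passes to the limit, and
$$\delta g=\sigma\text{-weak-}\lim_{\mathcal U}\delta h_k=f.$$

**Where this stops.** If $J$ were $\sigma$-weakly closed we would be done, in every degree $n\ge1$. But $\mathcal K(H)$ is $\sigma$-weakly dense in $\mathcal B(H)$, and $g$ does leave it. In the two examples below $A$ is not unital; everything is computed directly with $d_k=\sum_{i\le k}p_i\otimes p_i$.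

**Example 4 (degree one, with no repair).** Let $A=c_0$ act on $\ell^2(\mathbb N)$ by compact diagonal operators, let $p_i$ be the rank-one diagonal projections, $P_k=\sum_{i\le k}p_i$, and let $f(a)=[a,S]$, a derivation into $\mathcal K(\ell^2)$. Since $p_iSp_i=0$,
$$h_k=\sum_{i\le k}p_i[p_i,S]=\sum_{i\le k}\big(p_iS-p_iSp_i\big)=P_kS.$$
This has finite rank, and $\delta h_k(a)=P_k[a,S]\to f(a)$ in norm because $[a,S]$ is compact. The limit is $g=S$, which is not compact. Nothing else helps: if $[a,S]=[a,x]$ for all $a\in c_0$, then $S-x$ commutes with all $p_i$, so it is diagonal. Then $\langle xe_i,e_{i+1}\rangle=1$ for all $i$, and $x$ is not compact. So $H^1(c_0,\mathcal K(\ell^2))\ne0$.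

**Example 5 (degree two, repairable).** Let $A=c_0\otimes1$ act on $\ell^2\otimes\ell^2$, and write $p_i$, $P_k$ for $p_i\otimes1$, $P_k\otimes1$. Let $q$ be the projection onto $\mathbb Ce_1$, and $T=S\otimes q$. Let $T'$ be the partial isometry with $T'(e_1\otimes e_j)=e_j\otimes e_1$ that vanishes on $e_i\otimes e_j$ for $i\ge2$. With $a=a_0\otimes1$, $[a,T]=[a_0,S]\otimes q$ is compact, so $f(a,b)=[a,T][b,T']$ has compact values. For any operator $X$, writing $D'(b)=[b,T']$, the derivation rule gives
$$\delta(XD')(a,b)=aXD'(b)-XD'(ab)+XD'(a)b=[a,X]D'(b).\tag{5.2}$$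
With $X=T$ this shows $f=\delta(TD')$, so $\delta f=0$. As before $\sum_{i\le k}p_i[p_i,T]=P_kT$, so $h_k(b)=P_kT[b,T']$, which has finite rank. By (5.2), $\delta h_k(a,b)=P_k[a,T]D'(b)\to f(a,b)$ in norm. The limit is $g(b)=T[b,T']$. For $b=p_1$ the operator $Tp_1T'$ has rank at most one, because $p_1T'$ does, while $TT'p_1$ sends $e_1\otimes e_j$ to $e_{j+1}\otimes e_1$. So $g(p_1)$ is not compact.

This time there is room to correct: with $z=TT'$ we have $\delta z(b)=[b,T]T'+T[b,T']$, so $g(b)-\delta z(b)=-[b,T]T'$ is compact, and its coboundary is still $f$.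

For $n\ge2$ the task is therefore:
$$\text{find }z\in C^{n-2}(A,M)\text{ such that }g-\delta z\text{ takes values in }J.\tag{5.3}$$
Then $h=g-\delta z\in C^{n-1}(A,J)$ and $\delta h=\delta g-\delta\delta z=f$. In Example 5 the factorization of $f$ hands us $z$; in general we must construct it.

## 6. Approximate corrections, and why their weak limit is useless

From now on $n\ge2$.

**Step 2 (averaging once more).** The purpose is to solve (5.3) approximately. Since $g$ has degree $n-1\ge1$, we may put $z_k=s_kg\in C^{n-2}(A,M)$; this is where $n\ge2$ enters. The $z_k$ are uniformly bounded. As $s_k\delta g=s_kf=h_k$, (4.2) with $F=g$ gives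
$$\delta z_k=g-h_k+r_k,\qquad\|r_k(b)\|\to0\ \text{ for every }b\in A^{n-1}.\tag{6.1}$$

Modulo $J$ the term $h_k$ disappears, so $z_k$ solves (5.3) up to an error tending to $0$ pointwise in norm. A weak limit of the $z_k$ does not help: if $z_\infty=\sigma\text{-weak-}\lim_{\mathcal U}z_k$, then (6.1) and (5.1) give $\delta z_\infty=g-g+0=0$. The terms $h_k$, each in $J$, add up in the weak limit to all of $g$.

This is the situation for which $\Gamma$ was introduced: an equation modulo $J$, bounded approximate solutions $z_k$, errors $h_k(b)\in J$ to be avoided, and errors $r_k(b)\to0$. We need a partition in $J$ that almost commutes with $\theta(A)$ and $g(A^{n-1})$, is small against $h_k(b)$ at stage $k$, and has a sum $p$ fixing the values of $g$.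

## 7. A quasi-central partition and the end of the proof of Theorem B

**Lemma 2.** Let $D\subseteq M$ be a separable $C^*$-subalgebra, $J_1=D\cap J$, $F_1\subseteq F_2\subseteq\cdots$ finite subsets of $D$, and $G_1,G_2,\dots$ finite subsets of $J_1$. Then there is a partition $(u_k)$ in $J$, with all $u_k\in J_1$ and sum $p$, such that
$$\|[u_k,x]\|\le2^{-k}\quad(x\in F_k,\ k\ge1),\tag{7.1}$$
$$\|u_ky\|\le2^{-k}\quad(y\in G_k,\ k\ge2),\tag{7.2}$$
$$px=x\quad\text{for all }x\text{ in the }\sigma\text{-weak closure of }J_1.\tag{7.3}$$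

**Proof.** *From commutators with $b$ to commutators with $b^{1/2}$.* The $u_k$ will be square roots, so we first find $\eta_1\ge\eta_2\ge\cdots>0$ such that
$$0\le b\le1,\ \ \|[b,x]\|\le\eta_k\ (x\in F_k)\quad\Longrightarrow\quad\|[b^{1/2},x]\|\le2^{-k}\ (x\in F_k).\tag{7.4}$$
Given $k$, let $R=\max_{x\in F_k}\|x\|$ and choose a polynomial $q(t)=\sum_jq_jt^j$ with $|q(t)-\sqrt t|\le\varepsilon$ on $[0,1]$, where $2\varepsilon R\le2^{-k-1}$. Since $\|[b^j,x]\|\le j\|[b,x]\|$ for $\|b\|\le1$,
$$\|[b^{1/2},x]\|\le2\varepsilon\|x\|+\|[q(b),x]\|\le2^{-k-1}+\Big(\sum_jj|q_j|\Big)\|[b,x]\|.$$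
So any $\eta_k>0$ with $\eta_k\sum_jj|q_j|\le2^{-k-1}$ works, and we may shrink the $\eta_k$ to make them decreasing.

*Choosing the approximate unit.* $J_1$ is a closed two-sided ideal of the separable algebra $D$. Let $(w_i)$ be as in fact 3 for $J_1\subseteq D$. Put $e_0=0$ and choose indices $i_1<i_2<\cdots$ successively so that $e_k=w_{i_k}$ satisfies, for $k\ge1$,
$$\|[e_k,x]\|\le\tfrac12\eta_{k+1}\ (x\in F_{k+1}),\qquad\|y\|\,\|(1-e_k)y\|\le4^{-(k+1)}\ (y\in G_{k+1}).$$
Each is a finite set of conditions that holds for all large $i$. Put $u_k=(e_k-e_{k-1})^{1/2}$. This is the square root of a positive element of the $C^*$-algebra $J_1$, so $u_k\in J_1$. Also $\sum_{k\le m}u_k^2=e_m\le1$, so $(u_k)$ is a partition in $J$, with $p=\sup_ke_k$.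

*Proof of (7.1).* Let $x\in F_k$. Since $F_k\subseteq F_{k+1}$ and $\eta_{k+1}\le\eta_k$, $\|[e_k,x]\|\le\frac12\eta_k$. Also $\|[e_{k-1},x]\|\le\frac12\eta_k$, by the choice of $e_{k-1}$ if $k\ge2$, trivially if $k=1$. So $\|[e_k-e_{k-1},x]\|\le\eta_k$, and (7.4) applies.

*Proof of (7.2).* For $k\ge2$ and $y\in G_k$, since $e_k-e_{k-1}\le1-e_{k-1}$,
$$\|u_ky\|^2=\|y^*(e_k-e_{k-1})y\|\le\|y^*(1-e_{k-1})y\|\le\|y\|\,\|(1-e_{k-1})y\|\le4^{-k}.$$

*Proof of (7.3).* If $x\in J_1$, then $e_kx\to px$ strongly and $e_kx\to x$ in norm, so $px=x$. The set $\{x\in M:px=x\}$ is $\sigma$-weakly closed. $\square$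

**Step 3 (fixing the partition).** The purpose is to apply Lemma 2 to the data of Sections 5 and 6. Let $D\subseteq M$ be the $C^*$-algebra generated by $\theta(A)$, $f(A^n)$ and $g(A^{n-1})$. It is separable because $A$ is separable and $\theta,f,g$ are continuous. Put $J_1=D\cap J$. Each $h_k(b)$ is a norm-convergent sum of elements $\theta(b_i)f(c_i,b)$, so $h_k(b)\in J_1$. With the dense sequence $(a_j)$ of Section 4, let
$$F_k=\{\theta(a_j):j\le k\}\cup\{g(a_{j_1},\dots,a_{j_{n-1}}):j_i\le k\},\qquad G_k=\{h_k(a_{j_1},\dots,a_{j_{n-1}}):j_i\le k\}\subseteq J_1.$$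
Take $(u_k)$ and $p$ from Lemma 2. By (5.1), $g(b)$ is a $\sigma$-weak limit of elements of $J_1$, so (7.3) gives
$$p\,g(b)=g(b)\qquad(b\in A^{n-1}).\tag{7.5}$$
(If $M=\mathcal B(H)$, $J=\mathcal K(H)$ and $H$ is separable, one may instead enlarge $D$ to contain $\mathcal K(H)$. Then $J_1=\mathcal K(H)$ and $p=1$.)

**Step 4 (gluing the $z_k$).** The purpose is to define the correction $z$. Put
$$z(c)=\Gamma\big((z_k(c))_k\big)=\sum_ku_kz_k(c)u_k,\qquad c\in A^{n-2}.$$
By Lemma 1(a), $z\in C^{n-2}(A,M)$ and $\|z\|\le\sup_k\|z_k\|$. If $n=2$, $z$ is a single element of $M$.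

**Step 5 ($g-\delta z$ takes values in $J$).** This is (5.3). As $J$ is closed and $g-\delta z$ is continuous and multilinear, it suffices to treat $b=(b_1,\dots,b_{n-1})$ whose entries all belong to $\{a_1,\dots,a_N\}$ for some $N$. For such $b$ and all $k\ge N$ we have $\theta(b_i),g(b)\in F_k$ and $h_k(b)\in G_k$. Hence (7.1) and (7.2) give
$$\sum_k\|[\theta(b_i),u_k]\|<\infty,\qquad\sum_k\|[g(b),u_k]\|<\infty,\qquad\sum_k\|u_kh_k(b)\|<\infty.\tag{7.6}$$

*First, $\delta z(b)\equiv\Gamma\big((\delta z_k(b))_k\big)$.* By definition,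
$$\delta z(b)=\theta(b_1)z(b_2,\dots,b_{n-1})+\sum_{j=1}^{n-2}(-1)^jz(\dots,b_jb_{j+1},\dots)+(-1)^{n-1}z(b_1,\dots,b_{n-2})\theta(b_{n-1}).$$
The middle terms are exactly $\Gamma$ of the corresponding terms for $z_k$. By Lemma 1(d) and (7.6), the outer terms are congruent to them. Explicitly,
$$\delta z(b)=\sum_ku_k(\delta z_k)(b)u_k+\sum_k[\theta(b_1),u_k]z_k(b_2,\dots,b_{n-1})u_k+(-1)^{n-1}\sum_ku_kz_k(b_1,\dots,b_{n-2})[u_k,\theta(b_{n-1})],$$
and the last two sums have terms in $J$ of norm $O(2^{-k})$ for $k\ge N$.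

*Second, evaluate.* By (6.1) and linearity of $\Gamma$ (all three sequences are bounded),
$$\Gamma\big((\delta z_k(b))_k\big)=\Gamma\big((g(b))_k\big)-\Gamma\big((h_k(b))_k\big)+\Gamma\big((r_k(b))_k\big).$$
- $\Gamma\big((r_k(b))_k\big)\in J$ by Lemma 1(b), since $\|r_k(b)\|\to0$.
- $\Gamma\big((h_k(b))_k\big)\in J$ by Lemma 1(c) and (7.6).
- $\Gamma\big((g(b))_k\big)\equiv p\,g(b)=g(b)$ by Lemma 1(e), (7.6) and (7.5).

Hence $\delta z(b)\equiv g(b)$, as required.

**Step 6 (end).** $h=g-\delta z\in C^{n-1}(A,J)$ and $\delta h=\delta g-\delta\delta z=f$. So $H^n(A,J)=0$, which proves Theorem B and with it Theorem A. $\blacksquare$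

Separability of $A$ was used for the sequences $(a_j)$, $(d_k)$ and for the separability of $D$. Nothing is claimed for non-separable $A$. Separability of $H$ was not used, so in Theorem A the space $H$ need not be separable.

**Remark 1 (norm control).** Suppose $A$ and $\theta$ are unital, $\|\theta\|\le1$, and $\|d_k\|\le c$ for all $k$. Then $\|s_kF\|\le c\|F\|$, so $\|g\|\le c\|f\|$ and $\|z\|\le c\|g\|$. The coboundary $C^{n-2}\to C^{n-1}$ has $n$ terms, so its norm is at most $n$. Therefore $f=\delta h$ with $\|h\|\le c(1+nc)\|f\|$, a constant independent of $M$, $J$ and $\theta$.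

**Remark 2 (two actions).** Theorem B also holds for $a\cdot x\cdot b=\lambda(a)x\rho(b)$ with two bounded homomorphisms $\lambda,\rho:A\to M$. Apply it to $\theta=\lambda\oplus\rho:A\to M_2(M)$ (diagonal matrices) and the ideal $M_2(J)$. The $(1,2)$ entry of $\theta(a)X\theta(b)$ is $\lambda(a)x_{12}\rho(b)$, so the $(1,2)$ corner is $J$ with the two actions, and it is a direct-summand bimodule. Regard a cocycle in the corner as a cocycle in $M_2(J)$, solve there, and take the $(1,2)$ corner of the solution.

**Remark 3 (degree one).** Let $A,\theta$ be unital as in Theorem B. Step 1 works for $n=1$, where $h_k\in J$ and $g\in M$: every derivation $A\to J$ has the form $a\mapsto[\theta(a),T]$ with $T\in M$. Two elements $T,T'$ give the same class exactly when $[\theta(a),T-T'-x]=0$ for all $a$ and some $x\in J$. Hence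
$$H^1(A,J)\cong\{T\in M:[T,\theta(A)]\subseteq J\}\big/\big((\theta(A)'\cap M)+J\big).$$
Example 4 exhibited such a $T$ (for the non-unital algebra $c_0$): the shift.

## 8. Degree one detects infinite dimension: Theorem C

**Step 1 (finite dimension gives vanishing).** The purpose is to find an exact diagonal. If $\dim A<\infty$, then $A$ has a unit $e$, and $A^\#\cong A\oplus\mathbb C(1-e)$ is a finite-dimensional $C^*$-algebra $\bigoplus_rM_{n_r}$. By the computation of Example 2 in each block,
$$d=\sum_r\frac1{n_r}\sum_{i,j}e^{(r)}_{ij}\otimes e^{(r)}_{ji}$$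
satisfies $ad=da$ for $a\in A^\#$ and $m(d)=1$; matrix units of different blocks multiply to $0$, so no cross terms arise. By (4.1), $\delta s_dF+s_d\delta F=F$, so $H^n(A^\#,\mathcal K(H))=0$ for all $n\ge1$. By (3.1), $H^n(A,\mathcal K(H))=0$ for all $n\ge1$.

Conversely, suppose $H^1(A,\mathcal K(H))=0$. Let $\pi:\mathcal B(H)\to Q=\mathcal B(H)/\mathcal K(H)$ be the quotient map, $A_1=A+\mathbb C1$, and
$$E=\{T\in\mathcal B(H):[a,T]\in\mathcal K(H)\ \text{for all }a\in A\}.$$

**Step 2 (the commutant in $Q$ lifts).** The purpose is to show $E=A'+\mathcal K(H)$. The inclusion $\supseteq$ is clear. If $T\in E$, then $a\mapsto[a,T]$ is a derivation $A\to\mathcal K(H)$. By hypothesis it equals $a\mapsto[a,x]$ for some $x\in\mathcal K(H)$, so $T-x\in A'$. Now $\pi(T)$ commutes with $\pi(A_1)$ exactly when $T\in E$, so the commutant of $\pi(A_1)$ in $Q$ is $\pi(E)=\pi(A')$.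

**Step 3 (Voiculescu's theorem bounds $A_1''$).** The purpose is to show that $A_1''$ is norm separable. The algebra $\pi(A_1)$ is a separable $C^*$-subalgebra of $Q$ containing the unit. By fact 4 and Step 2, the commutant of $\pi(A')$ in $Q$ is $\pi(A_1)$. Every element of the von Neumann algebra $A_1''$ commutes with $A_1'=A'$, so $\pi(A_1'')$ commutes with $\pi(A')$. Hence
$$\pi(A_1'')\subseteq\pi(A_1),\qquad\text{that is,}\qquad A_1''\subseteq A_1+\mathcal K(H).$$
The right side is norm separable because $A$ and $H$ are separable, and subsets of separable metric spaces are separable.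

**Step 4 (a norm-separable von Neumann algebra $N$ is finite-dimensional).** Suppose $\dim N=\infty$; we recall why $N$ contains infinitely many nonzero mutually orthogonal projections. Let $C\subseteq N$ be a maximal abelian $*$-subalgebra, which is a von Neumann algebra.

*$C$ is infinite-dimensional.* Otherwise $C$ is spanned by orthogonal projections $q_1,\dots,q_s$ with sum $1$. A projection $q\in N$ with $q\le q_i$ commutes with $C$, so it lies in $C$ by maximality, and $q\in\{0,q_i\}$. A von Neumann algebra is the closed span of its projections, so $q_iNq_i=\mathbb Cq_i$. If $q_iNq_j$ contains some $v\ne0$, then $v^*v\in\mathbb Cq_j$ and $vv^*\in\mathbb Cq_i$, and after scaling, $v^*v=q_j$. For $w\in q_iNq_j$ we then have $wv^*\in\mathbb Cq_i$, so $w=wv^*v\in\mathbb Cv$. So every $q_iNq_j$ has dimension at most $1$, and $\dim N<\infty$, a contradiction.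

*Orthogonal projections in $C$.* Being infinite-dimensional, $C$ has infinitely many projections. Call a projection $q\in C$ large if it has infinitely many subprojections in $C$; then $1$ is large. If $q$ is large, choose $r\in C$ with $0\ne r\ne q$, $r\le q$. Each subprojection $t$ of $q$ is $tr+t(q-r)$, so $r$ or $q-r$ is large. Set the other one aside and continue with the large one. The projections set aside form a sequence $(t_i)$ of nonzero mutually orthogonal projections.

The map $(\lambda_i)\mapsto\sum_i\lambda_it_i$ (strong sum) embeds $\ell^\infty$ isometrically in $N$. Since $\ell^\infty$ is not norm separable, neither is $N$.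

Applying this to $N=A_1''$, which is norm separable by Step 3, gives $\dim A_1''<\infty$. Since $A\subseteq A_1''$, we conclude $\dim A<\infty$. $\blacksquare$
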